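# Purely unrectifiable Borel sets are uniformly purely unrectifiable

## 1. One open set for all curves: a guess, and what simple cases say

The guess is "no". Let us first say what is being asked.

We work in $\mathbb R^d$ with $d\ge 2$. A set $E\subset\mathbb R^d$ is *purely unrectifiable* if $\mathcal H^1(E\cap S)=0$ for every curve $S$ of class $\mathcal C^1$. This tests $E$ on one curve at a time, and an open set that witnesses the smallness of $E$ on $S$ may depend on $S$. The uniform version asks for one open set that serves all curves of a given family at once.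

**Definition 1.1.** For a unit vector $e$ and $0<\alpha<\pi/2$ let
$$C=C(e,\alpha)=\{x\in\mathbb R^d: x\cdot e\ge |x|\cos\alpha\}.$$
A *$C$-curve* is a Lipschitz map $\gamma:[0,1]\to\mathbb R^d$ with $\mathrm{Lip}(\gamma)\le 1$ and $\gamma'(t)\in C$ for a.e. $t$; the class of these is $\Gamma(C)$. A set $E$ is *$C$-null* if for every $\varepsilon>0$ there is an open $A\supseteq E$ with $\mathcal H^1(A\cap\gamma([0,1]))\le\varepsilon$ for every $\gamma\in\Gamma(C)$. A set $E$ is *uniformly purely unrectifiable* (u.p.u.) if it is $C$-null for every cone $C=C(e,\alpha)$ as above.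

For instance, if $d=2$, $e=(1,0)$ and $\alpha=\pi/4$, then $C=\{(t,z):|z|\le t\}$, and the images of $C$-curves are graphs of $1$-Lipschitz functions over short intervals (or points). A segment of length $\ell\le1$ parallel to $e$ is itself the image of a $C$-curve, so every open set containing it has $\mathcal H^1(A\cap\gamma([0,1]))\ge\ell$ for that curve; it is not $C$-null.

The text "Structure of null sets in the plane" (http://pagine.dm.unipi.it/alberti/ricerca/2003-05/ecm-rdc.pdf) states the problem as follows: "A u.p.u. set $E$ is also purely unrectifiable, and the converse is true if $E$ is compact. We do not know if the same holds when $E$ is a Borel set, or even a $G_\delta$ set." So the question is: for each $d\ge2$, is every purely unrectifiable Borel set u.p.u.? Is every purely unrectifiable $G_\delta$ set (countable intersection of open sets) u.p.u.?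

Why guess "no"? The passage from "for every curve there is an open set" to "there is an open set for all curves" exchanges quantifiers over an uncountable family, and usually some compactness pays for such an exchange. When $E$ is compact, it does. When $E$ is only $G_\delta$, nothing visible does. Let us test the guess.

**Test 1: countable sets.** Let $E=\{x_1,x_2,\dots\}$ and let $C=C(e,\alpha)$. Two points $x,y$ on a $C$-curve satisfy $|x-y|\le|(x-y)\cdot e|/\cos\alpha$, because the increment from the earlier to the later one lies in the closed convex cone $C$. So the part of a $C$-curve in a ball $B(x,r)$ is the image of a subset of an interval of length $2r$ under a map with Lipschitz constant $1/\cos\alpha$, and its length is at most $2r/\cos\alpha$. With $r_j=2^{-j-1}\varepsilon\cos\alpha$, the open set $A=\bigcup_jB(x_j,r_j)$ gives $\mathcal H^1(A\cap\gamma([0,1]))\le\varepsilon$ for all $C$-curves. Countable sets are u.p.u.; no support for the guess here.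

**Test 2: parallel lines only.** Simplify the family of curves as far as possible: in the plane with coordinates $(t,z)$, use only the lines $\{z=\text{const}\}$, parallel to $e=(1,0)$. For this family the guess is right.

**Example 1.2.** There is a $G_\delta$ set $E\subset\mathbb R^2$ that meets every line $\{z=c\}$ in at most one point, while every open $A\supseteq E$ meets some line $\{z=c\}$ in measure $>\frac12$.

Construction. Let $K\subset[0,1]$ be a Cantor set, and let $\mathcal F$ be the family of compact sets $F\subset[0,1]\times K$ all of whose sections $\{t:(t,c)\in F\}$, $c\in K$, have measure $\ge\frac12$. In the Hausdorff metric the nonempty compact subsets of $[0,1]\times K$ form a compact metric space, and $\mathcal F$ is closed in it: if $F_n\to F$ with $F_n\in\mathcal F$, then for every $\varepsilon>0$ and large $n$ the section of $F_n$ at $c$ is contained in $\{t\in[0,1]:\operatorname{dist}((t,c),F)\le\varepsilon\}$, so the latter has measure $\ge\frac12$; as $\varepsilon\downarrow0$ these sets decrease to the section of $F$ at $c$. Also $\mathcal F\ne\emptyset$, since it contains $[0,1]\times K$.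 Every nonempty compact metric space is a continuous image of the Cantor set, so there is a continuous surjection $c\mapsto F_c$ of $K$ onto $\mathcal F$. Put
$$f(c)=\min\{t:(t,c)\in F_c\},\qquad E=\{(f(c),c):c\in K\}.$$
If $c_n\to c$ and $t_n\to t$ with $(t_n,c_n)\in F_{c_n}$, then $(t,c)\in F_c$ because $F_{c_n}\to F_c$. Hence $f$ is lower semicontinuous. So $\{(t,c):c\in K,\ f(c)\le t\}$ is closed, the sets $\{(t,c):c\in K,\ f(c)>t-\frac1k\}$ are relatively open in the closed set $\mathbb R\times K$ and hence $G_\delta$, and $E$, being the intersection of all these, is $G_\delta$.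

Clearly each line $\{z=c\}$ meets $E$ in at most one point. Suppose an open $A\supseteq E$ met all these lines in measure $\le\frac12$. Then $([0,1]\times K)\setminus A$ is compact with all sections of measure $\ge\frac12$, so it equals $F_c$ for some $c$. But $(f(c),c)\in F_c\cap E$, while $F_c\cap A=\emptyset$ and $E\subset A$: a contradiction.

So for lines, the quantifiers cannot be exchanged even for $G_\delta$ sets. The curves of a cone differ from parallel lines in one respect: they may turn a little. That little is enough to reverse the answer. We shall prove that for every $d\ge2$, every purely unrectifiable Borel set is u.p.u.; in particular so is every purely unrectifiable $G_\delta$ set.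

## 2. Paths with prescribed slopes

We replace $C$-curves by graphs. Let $n=d-1\ge1$. After a rotation $e$ is the first coordinate vector, and we write $x=(t_x,z_x)\in\mathbb R\times\mathbb R^n$. Lebesgue measure on $\mathbb R$ is $|\cdot|$.

**Definition 2.1.** Let $V\subset\mathbb R^n$ be nonempty, compact and convex. A *$V$-path* is a map $g:\mathbb R\to\mathbb R^n$ with $\frac{g(t)-g(s)}{t-s}\in V$ for all $s<t$.

Equivalently, $g$ is Lipschitz and $g'\in V$ a.e.: derivatives are limits of difference quotients, and conversely a difference quotient is an average of $g'$, which lies in the closed convex set $V$. For $V=\{0\}$ the $V$-paths are the constants; for $V=\bar B(0,L)$ they are the $L$-Lipschitz maps.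

**Extension 2.2.** Let $g$ be defined on a nonempty $F\subset\mathbb R$ with all difference quotients in $V$. Then $g$ extends to a $V$-path. Indeed $g$ is Lipschitz, so it extends to $\bar F$ by continuity, with quotients still in the closed set $V$. On bounded gaps of $\bar F$ interpolate affinely (the slope is a difference quotient, hence in $V$), and on unbounded gaps use any constant slope in $V$. For $s<t$ not in the closure of one gap, let $b$ be the right end of the gap containing $s$ ($b=s$ if $s\in\bar F$) and $a'$ the left end of the gap containing $t$ ($a'=t$ if $t\in\bar F$). Then $s\le b\le a'\le t$, and the quotient over $[s,t]$ is a convex combination of the quotients over those of $[s,b]$, $[b,a']$, $[a',t]$ that are nondegenerate. All these lie in $V$.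

**Definition 2.3.** For $A$ open and $S\subset\mathbb R$ measurable put $|A\cap g|_S=|\{t\in S:(t,g(t))\in A\}|$, and let
$$\varphi_V(A)=\sup\{|A\cap g|_{\mathbb R}: g\text{ a }V\text{-path}\}.$$
A set $E$ is *$V$-null* if for every $\varepsilon>0$ there is an open $A\supseteq E$ with $\varphi_V(A)\le\varepsilon$.

For bounded $A$, $\varphi_V(A)\le\operatorname{diam}A<\infty$. The function $\varphi_V$ is monotone and $\varphi_V(\bigcup A_k)\le\sum\varphi_V(A_k)$, so subsets and countable unions of $V$-null sets are $V$-null. If $W\subset V$, every $W$-path is a $V$-path, so $\varphi_W\le\varphi_V$. In this language Example 1.2 is a $G_\delta$ set that is not $\{0\}$-null, although each $\{0\}$-path meets it in at most one point.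

**Proposition 2.4.** Let $L=\tan\alpha$ and $V=\bar B(0,L)$. Then $E$ is $C(e,\alpha)$-null if and only if $E$ is $V$-null.

*Proof.* Here $C=\{(t,z):t\ge0,\ |z|\le Lt\}$. Let $\gamma$ be a $C$-curve. For $s<s'$ we have $\gamma(s')-\gamma(s)\in C$, since $C$ is a closed convex cone. So the image of $\gamma$ is the graph of an $L$-Lipschitz function over a compact interval, possibly a point, and by 2.2 this function extends to a $V$-path $g$. The map $t\mapsto(t,g(t))$ is $(1+L)$-Lipschitz, so $\mathcal H^1(A\cap\gamma([0,1]))\le(1+L)|A\cap g|_{\mathbb R}$. Hence $V$-null implies $C$-null.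

Conversely, let $g$ be a $V$-path and $0<\ell\le\cos\alpha$. The map $s\mapsto(a+s\ell,g(a+s\ell))$, $s\in[0,1]$, has derivative $\ell(1,g')\in C$, of norm $\le\ell\sqrt{1+L^2}=\ell/\cos\alpha\le1$. It is a $C$-curve. Now let $E$ be $C$-null, $k\in\mathbb N$, $\varepsilon>0$. Choose an open $A$ with $E\cap B(0,k)\subseteq A\subset B(0,k)$ and $\mathcal H^1(A\cap\gamma([0,1]))\le\varepsilon$ for all $C$-curves. Cover $[-k,k]$ by $N_k$ intervals of length $\cos\alpha$. Projection to the $t$-axis is $1$-Lipschitz, so over each of these intervals a $V$-path spends time at most $\varepsilon$ in $A$. Hence $\varphi_V(A)\le N_k\varepsilon$. Thus each $E\cap B(0,k)$ is $V$-null, and so is $E$. $\square$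

A set $E\subset\mathbb R^d$ is *analytic* if it is empty or $E=f(\mathbb N^{\mathbb N})$ with $f$ continuous, where $\mathbb N^{\mathbb N}$ is the space of sequences with the product topology. It is a textbook fact that Borel subsets of $\mathbb R^d$ are analytic. A small example: $E=\{q_0,q_1,\dots\}$ countable, $f(\sigma)=q_{\sigma(0)}$.

**Theorem 2.5.** Let $V\subset\mathbb R^n$ be nonempty, compact, convex, let $E\subset\mathbb R^d$ be analytic and not $V$-null, and let $0<\chi\le1$. Then there are a compact $T\subset\mathbb R$ with $|T|>0$ and a $(V+\bar B(0,\chi))$-path $g$ with $(t,g(t))\in E$ for all $t\in T$.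

**Corollary 2.6.** Every purely unrectifiable analytic set $E\subset\mathbb R^d$, $d\ge2$, is u.p.u. In particular this holds for every purely unrectifiable Borel set and for every purely unrectifiable $G_\delta$ set.

The enlargement by $\chi$ in Theorem 2.5 is where paths are allowed to turn. One cannot take $\chi=0$ for every $V$, even for $G_\delta$ sets: for $d=2$ and $V=\{0\}$, the set of Example 1.2 is not $\{0\}$-null, yet no constant path has its graph in $E$ for more than one $t$. For $d>2$ use $E\times\{0\}$; it is $G_\delta$, and an open set containing it cuts the coordinate plane in an open set containing $E$.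

## 3. From a Lipschitz graph to a $\mathcal C^1$ curve

Theorem 2.5 produces a Lipschitz path, while pure unrectifiability speaks of $\mathcal C^1$ curves. The following lemma joins the two.

**Lemma 3.1.** Let $g:\mathbb R\to\mathbb R^n$ be Lipschitz and $T\subset\mathbb R$ compact with $|T|>0$. There are a compact $K\subset T$ with $|K|>0$ and a $\mathcal C^1$ map $\tilde g:\mathbb R\to\mathbb R^n$ with $\tilde g=g$ on $K$.

*Proof.* **Step 1: a good compact set.** We want uniform differentiability. The map $g$ is differentiable a.e. The functions $\omega_k(t)=\sup_{0<|h|<1/k}\big|\frac{g(t+h)-g(t)}h-g'(t)\big|$ are measurable (by continuity of $g$ the supremum may be taken over rational $h$) and tend to $0$ a.e. By Lusin and Egorov there is a compact $K\subset T$, $|K|>0$, such that $g$ is differentiable at the points of $K$, $g'|_K$ is continuous, and $\omega_k\to0$ uniformly on $K$.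

**Step 2: a continuous candidate for the derivative.** Let $u_0$ equal $g'$ on $K$, be affine on bounded gaps of $K$, and be constant on unbounded gaps. It is continuous: near a point of $K$ that a sequence of gaps approaches, the values on a gap lie on the segment between the values at its endpoints, which converge. On each bounded gap $(a,b)$ add to $u_0$ the tent function supported in $[a,b]$, with peak at the midpoint and vector height
$$H=2\Big(\frac{g(b)-g(a)}{b-a}-\frac{g'(a)+g'(b)}2\Big).$$
The tent has integral $H(b-a)/2$, and $\int_a^bu_0=(b-a)\frac{g'(a)+g'(b)}2$, so the new function $u$ satisfies $\int_a^bu=g(b)-g(a)$. By Step 1, applied at $a$ with $h=b-a$ and at $b$ with $h=a-b$, the heights tend to $0$ as $b-a\to0$. Only finitely many gaps are longer than a given number, so the sum of the tents converges uniformly, and $u$ is continuous.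

**Step 3: integrate.** Let $\tilde g$ be the primitive of $u$ with $\tilde g=g$ at $\min K$. It is $\mathcal C^1$. For $t\in K$ the interval $[\min K,t]$ consists of points of $K$, where $u=g'$, and of whole gaps, over each of which $u-g'$ has integral $0$. So $\int_{\min K}^t(u-g')=0$, that is, $\tilde g(t)=g(t)$. $\square$

**Proof of Corollary 2.6 from Theorem 2.5.** Let $E$ be analytic and not $C(e,\alpha)$-null for some cone. Rotate so that $e$ is the first coordinate vector. By Proposition 2.4, $E$ is not $V$-null for $V=\bar B(0,\tan\alpha)$. Theorem 2.5 with $\chi=1$ gives $T$ and a Lipschitz $g$; Lemma 3.1 gives $K$ and $\tilde g$. The graph $S$ of $\tilde g$ over a compact interval containing $K$ is a $\mathcal C^1$ curve, it contains $(t,g(t))\in E$ for all $t\in K$, and projecting to the $t$-axis gives $\mathcal H^1(E\cap S)\ge|K|>0$. So $E$ is not purely unrectifiable. $\square$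

It remains to prove Theorem 2.5.

## 4. Compact sets, capacities, and limits of paths that leave the set

For compact $E$ one takes a limit of paths. We write this out, to see which step uses compactness.

**Proposition 4.1.** If $E$ is compact and not $V$-null, there is a $V$-path $g$ with $|\{t:(t,g(t))\in E\}|>0$.

*Proof.* Let $A_k=\{x:\operatorname{dist}(x,E)<1/k\}$. There is $\varepsilon>0$ with $\varphi_V(A_k)>\varepsilon$ for all $k$; choose $V$-paths $g_k$ such that $S_k=\{t:(t,g_k(t))\in A_k\}$ has measure $>\varepsilon$. All $S_k$ lie in one bounded interval $Q$. The $g_k$ are equi-Lipschitz and all have a point of their graph in the bounded set $A_1$, so by Arzelà–Ascoli a subsequence converges locally uniformly, and the limit $g$ is a $V$-path because $V$ is closed. If $t$ lies in infinitely many $S_k$ of the subsequence, then $\operatorname{dist}((t,g(t)),E)=0$, so $(t,g(t))\in E$. As the $S_k$ lie in $Q$, the set of such $t$ has measure at least $\varepsilon$. $\square$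

With Lemma 3.1 this proves Corollary 2.6 for compact sets. Now try the same for a $G_\delta$ set $E=\bigcap_kA_k$, with $A_k$ open and decreasing. Paths $g_k$ that spend time $>\varepsilon$ in $A_k$ still have a limit, but its graph is only near the closures of the $A_k$. For example, let $A_k=(0,1)\times(0,1/k)$, so $E=\emptyset$, and let $g_k\equiv\frac1{2k}$: each $g_k$ spends time $1$ in $A_k$, and the limit $g\equiv0$ misses every $A_k$. So the step that breaks is "the limit point lies in $E$".

A second approach is to invoke Choquet. Put $c_V(E)=\inf\{\varphi_V(A):A\supseteq E\text{ open}\}$, so that $V$-null means $c_V(E)=0$. Choquet's capacitability theorem says: if a monotone set function $c$ satisfies $c(E_k)\uparrow c(E)$ whenever $E_k\uparrow E$, and $c(K_k)\downarrow c(K)$ whenever compact sets $K_k\downarrow K$, then $c(E)=\sup\{c(K):K\subset E\text{ compact}\}$ for analytic $E$. If $c_V$ qualified, an analytic set that is not $V$-null would contain a compact set that is not $V$-null, and Proposition 4.1 would finish, even with $\chi=0$. Continuity along decreasing compact sets does hold: an open $A\supseteq K$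 contains $K_k$ for large $k$. But continuity along increasing sequences fails for $V=\{0\}$: in Example 1.2, $c_{\{0\}}(E)\ge\frac12$, while each compact $K\subset E$ is met by every constant path in at most one point, so $c_{\{0\}}(K)=0$ by Proposition 4.1. Hence $c_{\{0\}}$ is not a capacity in this sense, and an argument along these lines that uses only the compactness and convexity of $V$ cannot work.

What replaces compactness of $E$ is the map $f:\mathbb N^{\mathbb N}\to E$. For a finite sequence $s$ write
$$E^{(s)}=f(\{\sigma\in\mathbb N^{\mathbb N}:\sigma\text{ extends }s\}).$$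
If $x_m\in E^{(\sigma|m)}$ for $m=0,1,2,\dots$, where $\sigma|m$ is the initial segment of length $m$, then $x_m=f(\sigma_m)$ with $\sigma_m\to\sigma$, so $x_m\to f(\sigma)\in E$. The limit lies in $E$ with no closedness assumed. So we shall grow a tree. At a node of level $m$ there is a point of some $E^{(s)}$, $s\in\mathbb N^m$, and a path near it that meets small neighborhoods of many points of the sets $E^{(sk)}$, $k\in\mathbb N$. Around some of these points we choose new intervals and new paths, and so on. The final path $G$ follows each of these only down to the scale of the children. Two things have to be arranged.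

First, almost no time may be lost at any level, or else the limit set $T$ has measure zero. So the node's point must be one near which $E^{(s)}$ is hit almost all the time, whatever open set covers it: a kind of density point. Section 5 provides these. Second, if a child's path had slopes unrelated to those of its parent's path, the composite $G$ would deviate from the parent's path by an amount comparable to the child's radius, and its difference quotients would be out of control. So the slopes at a node should all lie in a set of tiny diameter, and a child's slope set should be contained in its parent's. Section 6 allows this. The errors that remain add up to at most $\chi$.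

In Sections 5 and 6, $V$ is nonempty, compact, convex and $V\subset\bar B(0,L)$. We shall repeatedly use the finite form of Vitali's lemma: from a finite family of bounded nondegenerate intervals one can choose a disjoint subfamily with total length at least $\frac13$ of the measure of the union. To see it, select greedily in order of non-increasing length; each interval meets a selected one that is at least as long, so it lies in the closed concentric triple of that one.

## 5. Points at which a set is fat

**Definition 5.1.** Let $0<c<1$, $0<\kappa\le1$. A set $E$ is *$(V,c,\kappa)$-fat at $(x,r)$* if for every open $A\supseteq E$ there is a $V$-path $g$ with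
$$|g(t_x)-z_x|\le\kappa r\qquad\text{and}\qquad|A\cap g|_{[t_x-r,t_x+r]}>2cr.$$

Example: $d=2$, $V=\{0\}$, $E=[0,1]\times\{0\}$. At $x=(t,0)$ with $0<t<1$ and $r<\min(t,1-t)$ the path $g=0$ lies in every open $A\supseteq E$ over $[t-r,t+r]$, so $E$ is fat for every $c<1$. At the endpoint $x=(0,0)$, if $c>\frac12$ and $r<1$, take $A=\{\operatorname{dist}(\cdot,E)<\delta\}$ with $\delta=(2c-1)r$: a constant path is in $A$ only for $t\in(-\delta,1+\delta)$, so for a time at most $r+\delta=2cr$ within $[-r,r]$. There $E$ is not fat. The exceptional points of this $E$ are the two endpoints, a null set. This is general, and plays the role of Lebesgue's density theorem.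

**Lemma 5.2.** Let $E\subset\mathbb R^d$ be arbitrary, and let $N$ be the set of $x\in E$ for which there is $r_0>0$ such that $E$ is not $(V,c,\kappa)$-fat at $(x,r)$ for any $r\in(0,r_0)$. Then $N$ is $V$-null.

*Proof.* **Step 1: reduction to a contraction.** We reduce to a claim that can be iterated. Fix $k\in\mathbb N$ and let $E'$ be the set of $x\in N$ with $|x|<k$ for which $r_0=1/k$ works. As $N$ is the union of these sets over $k$, it suffices that $E'$ is $V$-null; let $E'\neq\emptyset$. We claim: for every bounded open $A\supseteq E'$ there is an open $A'$ with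
$$E'\subseteq A'\subseteq A,\qquad\varphi_V(A')\le\theta\,\varphi_V(A),\qquad\theta=\frac3{4-c}<1.$$
Starting from $A=B(0,k)$, whose $\varphi_V$ is finite, and iterating, we get open sets containing $E'$ with $\varphi_V\to0$.

**Step 2: centers.** We choose points of $E'$ and radii adapted to $A$. Let $R=L+3$, $\kappa'=\frac{\kappa}{4(L+2)}\le\frac18$, and for $x\in A$
$$s(x)=\min\Big\{\frac1{2k},\ \frac1{2R}\operatorname{dist}(x,A^c)\Big\}.$$
Since $R\ge3$, $s$ is $\frac16$-Lipschitz; it is positive on $A$. Let $X\subset E'$ be maximal with $|x-y|\ge\kappa'\max\{s(x),s(y)\}$ for distinct $x,y\in X$. On a compact subset of $A$ the function $s$ is bounded below, so $X$ has only finitely many points there. Thus $X$ is countable; write $X=\{x_i\}$, $s_i=s(x_i)$, $x_i=(t_i,z_i)$.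

The balls $B(x_i,2\kappa's_i)$ cover $E'$: by maximality each $x\in E'$ satisfies $|x-x_i|<\kappa'\max\{s(x),s_i\}$ for some $i$. If the maximum is $s_i$ we are done. If it is $s(x)$, then $s(x)\le s_i+\frac16|x-x_i|\le s_i+\frac{\kappa'}6s(x)$, so $s(x)\le2s_i$, and again $x\in B(x_i,2\kappa's_i)$.

The balls $\bar B(x_i,Rs_i)$ lie in $A$, because $Rs_i\le\frac12\operatorname{dist}(x_i,A^c)$, and they are locally finite in $A$: if $y\in\bar B(x_i,Rs_i)$, then $\operatorname{dist}(y,A^c)\le\frac32\operatorname{dist}(x_i,A^c)$. So if $y$ ranges over a compact subset of $A$, the $x_i$ concerned have distance to $A^c$ bounded below, hence lie in a compact subset of the bounded set $A$, and are finitely many.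

**Step 3: the new open set.** We remove from $A$ what the failure of fatness allows. As $s_i<1/k$ and $x_i\in E'$, there is an open $G_i\supseteq E$ with
$$|G_i\cap g|_{[t_i-s_i,t_i+s_i]}\le2cs_i\quad\text{for all }V\text{-paths }g\text{ with }|g(t_i)-z_i|\le\kappa s_i.\tag{5.1}$$
Put
$$A'=\Big\{y\in A\cap\bigcup_iB(x_i,2\kappa's_i):\ y\in G_i\text{ for every }i\text{ with }y\in\bar B(x_i,Rs_i)\Big\}.$$
The sets $\bar B(x_i,Rs_i)\setminus G_i$ are closed and locally finite in $A$, so removing all of them leaves an open set: $A'$ is open. Since $E'\subset E\subset G_i$ for all $i$, and by Step 2, $E'\subseteq A'$.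

**Step 4: time along a path.** We show that a path in $A'$ must also spend time in $A\setminus A'$. Let $g$ be a $V$-path, $\mathcal T=\{t:(t,g(t))\in A\}$, and $\mathcal T'$ the same for $A'$. Let $t\in\mathcal T'$. There is $i$ with $|(t,g(t))-x_i|<2\kappa's_i$. Then $|t-t_i|<s_i$, so $t$ is interior to $I_i=[t_i-s_i,t_i+s_i]$, and
$$|g(t_i)-z_i|\le2\kappa's_i(1+L)\le\kappa s_i .$$
For $u\in I_i$ we get $|(u,g(u))-x_i|\le s_i+Ls_i+\kappa s_i\le(L+2)s_i<Rs_i$. So the graph over $I_i$ stays in $\bar B(x_i,Rs_i)\subset A$. Hence $I_i\subset\mathcal T$, and points of $\mathcal T'\cap I_i$ are mapped into $G_i$. By (5.1), $|\mathcal T'\cap I_i|\le c|I_i|$.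

Given a compact $\Theta\subset\mathcal T'$, cover it by the interiors of finitely many such $I_i$ and choose a disjoint subfamily with $\sum|I_i|\ge|\Theta|/3$. Then
$$|\mathcal T|\ge|\mathcal T'|+\sum|I_i\setminus\mathcal T'|\ge|\mathcal T'|+\frac{1-c}3|\Theta|.$$
Letting $|\Theta|\uparrow|\mathcal T'|$ gives $|\mathcal T'|\,\frac{4-c}3\le|\mathcal T|\le\varphi_V(A)$. Take the supremum over $g$. $\square$

## 6. Cutting the slope set into small pieces

**Lemma 6.1.** Let $\eta>0$, let $v_1,\dots,v_Q\in V$ with $V\subset\bigcup_iB(v_i,\eta/2)$, and put $V_i=V\cap\bar B(v_i,\eta)$. If $E$ is $V_i$-null for every $i$, then $E$ is $V$-null.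

**Example 6.2.** Let $d=2$ and $E=Z\times Z'$ in Cartesian coordinates, with $Z,Z'\subset\mathbb R$ of measure zero. A curve that is a Lipschitz graph over the first axis spends little length in $O\times\mathbb R$ if $O\supseteq Z$ is open with $|O|$ small; for graphs over the second axis one uses $\mathbb R\times O'$. A curve in a wide cone around the diagonal may turn back and forth between the two kinds, and then neither set alone will do. Lemma 6.1 settles it. Let $(e,f)$ be an orthonormal frame and $V=[-L,L]$. The direction of a path with slope $v$ is $w(v)=e+vf$, with $|w(v)|\ge1$; so one Cartesian coordinate of $w(v_i)$, say the first, has absolute value $\ge1/\sqrt2$. With $\eta=\frac14$, the first coordinate of $w(v)$ for $v\in V_i$ has constant sign and absolute value $\ge\frac1{\sqrt2}-\frac14>\frac14$. So along a $V_i$-path the first coordinate $P$ satisfies $|P(t)-P(s)|\ge\frac14|t-s|$, the path spends time $\le4|O|$ in $O\times\mathbb R$, and $E$ is $V_i$-null. The other case is the same with $O'$. Hence $E$ is $V$-null for every frame and every $L$, and $E$ is u.p.u.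

How would one prove Lemma 6.1? Choose an open $G\supseteq E$ with $\varphi_{V_i}(G)\le\varepsilon$ for all $i$. Given a $V$-path $g$, cut the $t$-axis into pieces on which $g$ is a $V_i$-path for some $i$; each piece costs at most $\varepsilon$. If $g$ is a zigzag with $N$ turns there are about $N$ pieces, and the bound is $N\varepsilon$. But $G$ has to be chosen before $g$, hence before $N$; this is the point where the attempt stops. Two devices repair it. First, make the open set thinner near the boundary of the previous one, so that the cost of a piece of length $|I|$ is a small multiple of $|I|$ and not a fixed $\varepsilon$. Second, repeat this for many generations of open sets, at finer and finer scales along $g$. The mean slopes of $g$ at successive scales form a martingale with bounded energy, so between some two consecutive generations they hardly change. At that generation $g$ looks, for our purposes, like a $V_i$-path.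

*Proof of Lemma 6.1.* Since $E=\bigcup_kE\cap B(0,k)$, we may assume $E$ bounded, and nonempty. Let
$$\Delta=\operatorname{diam}V,\qquad\tau=\frac1{32(L+1)},\qquad\varepsilon=\frac\tau4,\qquad M\ge\max\{1,(24\Delta/\eta)^2\}\ \text{an integer}.$$
We show: for each bounded open $A\supseteq E$ there is an open $A_M$ with $E\subseteq A_M\subseteq A$ and $\varphi_V(A_M)\le\frac12\varphi_V(A)$. Iterating from any bounded open $A\supseteq E$ proves the lemma. For an open $A$ let $d_A=\operatorname{dist}(\cdot,A^c)$.

**Step 1: one thinning.** This makes the cost of a comparison proportional to the scale. Given a bounded open $A\supseteq E$, there is an open $A'$ with $E\subseteq A'\subseteq A$ such that, for every $i$, every $V_i$-path $h$, every interval $J$ and every $\rho>0$,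
$$d_A(t,h(t))\le4\rho\ \text{ for all }t\in J\quad\Longrightarrow\quad|A'\cap h|_J\le\varepsilon\rho.\tag{6.1}$$
For $k\in\mathbb Z$ choose an open $G_k\supseteq E$ with $\varphi_{V_i}(G_k)\le\varepsilon2^{-k}/16$ for all $i$; it is a finite intersection of open sets, one for each $i$. Let $A'$ be the set of $y\in A$ such that $y\in G_k$ for all $k$ with $2^{-k}\le d_A(y)\le2^{-k+1}$. These bands are relatively closed and locally finite in $A$, so $A'$ is open; clearly $E\subseteq A'$. If $t\in J$ and $(t,h(t))\in A'$, then $0<d_A(t,h(t))\le4\rho$, and $(t,h(t))\in G_k$ for some $k$ with $2^{-k}\le d_A(t,h(t))\le4\rho$. Therefore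
$$|A'\cap h|_J\le\sum_{2^{-k}\le4\rho}\frac{\varepsilon2^{-k}}{16}\le\frac{\varepsilon\cdot8\rho}{16}\le\varepsilon\rho.$$

**Step 2: generations and Whitney intervals.** We fix the open sets, then a path, and cut the time axis at the natural scale of each generation. Put $A_0=A$, $A_{j+1}=(A_j)'$ for $0\le j<M$, and $d_j=d_{A_j}$. Then $d_{j+1}\le d_j$, and none of the $A_j$ depends on any path. Now fix a $V$-path $g$ and let $T_j=\{t:(t,g(t))\in A_j\}$. These are bounded open sets with $T_0\supseteq\dots\supseteq T_M$. It suffices to show $|T_M|\le\frac12|T_0|$.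

Let $\mathcal W_j$ be the family of maximal half-open dyadic intervals $I$ with $|I|\le\tau d_j(t,g(t))$ for all $t\in I$. The function $t\mapsto d_j(t,g(t))$ is continuous and bounded, positive on $T_j$ and zero off $T_j$. So every $t\in T_j$ lies in an admissible dyadic interval, the lengths of admissible intervals are bounded, and admissible intervals lie in $T_j$. Hence $\mathcal W_j$ is a partition of $T_j$. Since $d_{j+1}\le d_j$, an interval admissible for $j+1$ is admissible for $j$; so each $I'\in\mathcal W_{j+1}$ lies in some $I\in\mathcal W_j$.

If $I\in\mathcal W_j$, its dyadic parent is not admissible, so it contains $t'$ with $d_j(t',g(t'))<2|I|/\tau$. Since $t\mapsto d_j(t,g(t))$ is $(L+1)$-Lipschitz and $2(L+1)\tau\le1$,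
$$\frac{|I|}\tau\le d_j(t,g(t))\le\frac{2|I|}\tau+2(L+1)|I|\le\frac{3|I|}\tau\qquad(t\in I).\tag{6.2}$$

**Step 3: averaged paths.** We replace $g$ by paths with the mean slopes of each generation, without leaving the open sets. Let $u_j=\frac1{|I|}\int_Ig'$ on each $I\in\mathcal W_j$, and $u_j=g'$ off $T_j$. Then $u_j\in V$ a.e. Let $g_j$ be the primitive of $u_j$ that equals $g$ at a point $a$ to the left of $T_0$; it is a $V$-path.

We have $g_j=g$ off $T_j$ and at the endpoints of intervals of $\mathcal W_j$. Indeed, for $t<a$ this is clear. If $t\ge a$ is not in $T_j$ or is such an endpoint, every $I\in\mathcal W_j$ lies, up to an endpoint, entirely to the left or entirely to the right of $t$. (If $t\in T_j$ is the right endpoint of one interval of $\mathcal W_j$, the interval containing $t$ is disjoint from it, so $t$ is its left endpoint.) The function $u_j-g'$ is bounded, vanishes off $T_j$ and has integral $0$ over each $I\in\mathcal W_j$; so $\int_a^t(u_j-g')=0$.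

Both $g_j$ and $g$ are $L$-Lipschitz, so $|g_j-g|\le2L|I|$ on $I\in\mathcal W_j$. For $t\in I'\in\mathcal W_{j+1}$ this gives $|g_{j+1}(t)-g(t)|\le2L|I'|\le2L\tau\,d_{j+1}(t,g(t))<d_{j+1}(t,g(t))$, hence
$$(t,g_{j+1}(t))\in A_{j+1}\qquad\text{for }t\in T_{j+1}.\tag{6.3}$$
Moreover
$$|g_{j+1}-g|\le2L|I|\quad\text{on each }I\in\mathcal W_j,\tag{6.4}$$
since each point of $I$ is off $T_{j+1}$ or in some $I'\in\mathcal W_{j+1}$ with $I'\subset I$.

**Step 4: a generation at which slopes hardly change.** This is a pigeonhole on energy. Each $I\in\mathcal W_j$ is the disjoint union of $I\setminus T_{j+1}$ and of the $I'\in\mathcal W_{j+1}$ contained in $I$. So $\int_Iu_{j+1}=\int_Ig'=\int_Iu_j$. Off $T_j$ we have $u_{j+1}=g'=u_j$. Fix $v_0\in V$. As $u_j$ is constant on each $I\in\mathcal W_j$, we have $\int_I(u_{j+1}-u_j)\cdot(u_j-v_0)=0$, and therefore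
$$\int_{T_0}|u_{j+1}-v_0|^2=\int_{T_0}|u_j-v_0|^2+\int_{T_0}|u_{j+1}-u_j|^2.$$
Summing over $j<M$, $\sum_{j<M}\int_{T_0}|u_{j+1}-u_j|^2\le\int_{T_0}|u_M-v_0|^2\le\Delta^2|T_0|$. So some $j<M$ has $\int_{T_0}|u_{j+1}-u_j|^2\le\Delta^2|T_0|/M$, and by Cauchy–Schwarz
$$\int_{T_0}|u_{j+1}-u_j|\le\frac{\Delta|T_0|}{\sqrt M}.\tag{6.5}$$
Fix this $j$ for the rest of the proof.

**Step 5: the good part of a Whitney interval.** We find a large subset of $I$ on which $g_{j+1}$ has all its difference quotients in one $V_i$. Let $I\in\mathcal W_j$, $w=u_j|_I\in V$, and choose $i$ with $|w-v_i|<\eta/2$, so that $V\cap\bar B(w,\eta/2)\subset V_i$. Let $f=|u_{j+1}-w|1_I$ and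
$$F=\Big\{t\in I:\ \int_Jf\le\frac\eta2|J|\ \text{for every bounded nondegenerate interval }J\ni t\Big\}.$$
Then
$$|I\setminus F|\le\frac6\eta\int_If.\tag{6.6}$$
Indeed, each $t\in I\setminus F$ lies in an open interval $J$ with $\int_Jf>\frac\eta2|J|$ (enlarge a violating interval slightly), and all points of $I$ in such a $J$ are in $I\setminus F$. So $I\setminus F$ is the intersection of $I$ with an open set. A compact $\Theta\subset I\setminus F$ is covered by finitely many such $J$, and a disjoint subfamily gives $|\Theta|\le3\sum|J|\le\frac6\eta\sum\int_Jf\le\frac6\eta\int_If$.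

For $s<t$ in $F$, we have $[s,t]\subset I$, and the average of $u_{j+1}$ over $[s,t]$ lies in $V$ and differs from $w$ by at most $\frac1{t-s}\int_s^tf\le\frac\eta2$. So it lies in $V_i$. If $F\ne\emptyset$, then by 2.2 the restriction $g_{j+1}|_F$ extends to a $V_i$-path $h$.

**Step 6: comparison and summation.** Now (6.1) is applied to $h$. Suppose $F\ne\emptyset$ and fix $t_*\in F$; there $h=g_{j+1}$. For $t\in I$, by (6.4),
$$|h(t)-g(t)|\le L|I|+|g_{j+1}(t_*)-g(t_*)|+L|I|\le4L|I|\le\frac{|I|}{8\tau}.$$
By (6.2), $d_j(t,h(t))\le\frac{25|I|}{8\tau}\le4\rho$ on $I$, with $\rho=|I|/\tau$. By (6.1) for $A_j$ and $A_{j+1}=(A_j)'$, we get $|A_{j+1}\cap h|_I\le\varepsilon\rho=\frac14|I|$. By (6.3), $t\in F\cap T_{j+1}$ implies $(t,h(t))=(t,g_{j+1}(t))\in A_{j+1}$, so $|F\cap T_{j+1}|\le\frac14|I|$. With (6.6),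
$$|T_{j+1}\cap I|\le\frac6\eta\int_I|u_{j+1}-u_j|+\frac14|I|.$$
If $F=\emptyset$ this holds as well, since then $|I|=|I\setminus F|\le\frac6\eta\int_If$. Sum over $I\in\mathcal W_j$, which partition $T_j\supseteq T_{j+1}$, and use (6.5) and $\sqrt M\ge24\Delta/\eta$:
$$|T_M|\le|T_{j+1}|\le\frac{6\Delta}{\eta\sqrt M}|T_0|+\frac14|T_0|\le\frac12|T_0|.\qquad\square$$

## 7. Disjoint intervals with finitely many admissible radii

In the tree we shall need disjoint intervals, centered at (the times of) fat points, that fill almost all of a given interval; Vitali's factor $\frac13$ is too lossy, since the product of the retained fractions over all levels must be positive. The classical Vitali covering theorem would fill almost everything, but it uses arbitrarily small radii at each point. We cannot afford this: the neighborhoods of the fat points have to be fixed before the path is known, and a neighborhood of fixed size controls the path, relative to the radius, only at radii not too small. So each point gets a finite list of admissible radii in advance. A list of $p$ widely separated radii is enough, with $p$ depending only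 on the permitted loss.

**Lemma 7.1.** Let $(a,b)$ have length $\ell$, $p\in\mathbb N$, $p\ge1$, $0<\lambda\le\frac18$. Let $Y$ be a finite index set. For $y\in Y$ let $\tau_y\in\mathbb R$ and radii $r_1(y)>\dots>r_p(y)>0$ be given with $r_1(y)\le\lambda\ell$ and $r_{q+1}(y)\le\lambda r_q(y)$. Let $0<\xi_y\le r_p(y)$, and let $\Theta'\subset(a,b)$ be measurable with $\Theta'\subset\bigcup_y(\tau_y-\xi_y,\tau_y+\xi_y)$. Then there is a finite disjoint family $\mathcal J$ of intervals $J=J_q(y)=[\tau_y-r_q(y),\tau_y+r_q(y)]\subset(a,b)$ with
$$\sum_{J\in\mathcal J}|J|\ge|\Theta'|-\Big(\frac3p+6\lambda\Big)\ell.$$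

*Proof.* **Step 1: greedy selection.** Order all the $J_q(y)\subset(a,b)$ by non-increasing radius, and select an interval if and only if it is disjoint from those already selected. This is $\mathcal J$. We bound the measure of the points of $\Theta'$ not covered by it.

**Step 2: what an uncovered point sees.** Let $t\in\Theta'$ be uncovered. We discard the $t\notin[a+2\lambda\ell,b-2\lambda\ell]$, of measure at most $4\lambda\ell$. For the others choose $y$ with $|t-\tau_y|<\xi_y$. For each $q$, since $\xi_y\le r_q(y)$, the interval $J_q(y)$ contains $t$ and lies in $(t-2r_q(y),t+2r_q(y))\subset(a,b)$. So it took part in the selection. It was not selected, as $t$ is uncovered; so it meets a selected $J^{(q)}$ of radius at least $r_q(y)$. Hence $\operatorname{dist}(t,J^{(q)})\le2r_q(y)$, and in particular $t\in3J^{(q)}$, the concentric interval of triple radius.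

**Step 3: two cases.** If $J^{(1)},\dots,J^{(p)}$ are distinct, then $\sum_{J\in\mathcal J}1_{3J}(t)\ge p$. By Chebyshev's inequality the set of such $t$ has measure at most $\frac1p\sum3|J|\le3\ell/p$. Otherwise $J^{(q)}=J^{(q')}=J$ for some $q<q'$. With $r_J$ the radius of $J$,
$$0<\operatorname{dist}(t,J)\le2r_{q'}(y)\le2\lambda r_q(y)\le2\lambda r_J.$$
For a given $J$ such $t$ have measure at most $4\lambda r_J=2\lambda|J|$, in total at most $2\lambda\ell$. The sum of the three losses is $(4\lambda+3/p+2\lambda)\ell$. $\square$

## 8. The tree of paths: proof of Theorem 2.5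

Call the given slope set $V_*$, with $V_*\subset\bar B(0,L)$. Since $E$ is not $V_*$-null, it is nonempty, so $E=f(\mathbb N^{\mathbb N})$ with $f$ continuous. With $E^{(s)}$ as in Section 4, $E^{(\emptyset)}=E$ and $E^{(s)}=\bigcup_kE^{(sk)}$.

**Step 1: parameters and nodes.** We fix the bookkeeping. For $m\ge0$ let
$$\varsigma_m=2^{-m-3},\qquad\delta_m=2^{-m-5},\qquad\kappa_m=\eta_m=\chi2^{-m-10},$$
and choose $p_m\in\mathbb N$, $\lambda_m\in(0,\frac18]$ with $3/p_m+6\lambda_m\le\delta_m$. A *node* of level $m$ is a quadruple $\nu=(x,\rho,V,s)$ with $s\in\mathbb N^m$, $x\in E^{(s)}$, $\rho>0$, and $V\subseteq V_*$ nonempty, compact, convex with $\operatorname{diam}V\le\eta_m$, such that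
$$E^{(s)}\text{ is }(V,1-\delta_m,\kappa_m)\text{-fat at }(x,\rho).$$
Its *core* is $[t_x-(1-\varsigma_m)\rho,\ t_x+(1-\varsigma_m)\rho]$, of length $\ell=2(1-\varsigma_m)\rho\in[\rho,2\rho]$. The trimmed margin $\varsigma_m\rho$ will keep points of different nodes apart.

**Step 2: the root.** We need one node of level $0$. Cover $V_*$ by finitely many balls $B(v_i,\eta_0/4)$ with $v_i\in V_*$. By Lemma 6.1 with $\eta=\eta_0/2$, $E$ is not $V$-null for one of the sets $V=V_*\cap\bar B(v_i,\eta_0/2)$, whose diameter is $\le\eta_0$. By Lemma 5.2 the points of $E$ at which $E$ is not $(V,1-\delta_0,\kappa_0)$-fat at all small radii form a $V$-null set, which is not all of $E$. So $E$ is $(V,1-\delta_0,\kappa_0)$-fat at some $(x,\rho)$ with $x\in E$. The root is $(x,\rho,V,\emptyset)$.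

**Step 3: candidates for children.** Let $\nu=(x,\rho,V,s)$ be a node of level $m$. We show that, up to a $V$-null set, all points of $E^{(s)}$ can serve as centers of children. Choose finitely many $v_i\in V$ with $V\subset\bigcup_iB(v_i,\eta_{m+1}/4)$ and set $V_i=V\cap\bar B(v_i,\eta_{m+1}/2)$, so $\operatorname{diam}V_i\le\eta_{m+1}$. Let $\mathcal E_0$ be the set of $y\in E^{(s)}$ for which there are $k,i$ with $y\in E^{(sk)}$ such that $E^{(sk)}$ is $(V_i,1-\delta_{m+1},\kappa_{m+1})$-fat at $(y,r)$ for arbitrarily small $r>0$.

The set $E^{(s)}\setminus\mathcal E_0$ is $V$-null. For each $k$, Lemma 5.2 applied to $E^{(sk)}$ and $V_i$ shows that $E^{(sk)}\setminus\mathcal E_0$ is $V_i$-null, for every $i$. By Lemma 6.1 with $\eta=\eta_{m+1}/2$ it is $V$-null. Take the union over $k$.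

**Step 4: an open set, and the path of the node.** We build an open set that contains $E^{(s)}$ and let fatness hand us a path. For $y=(\tau_y,\zeta_y)\in\mathcal E_0$ fix such $k(y),i(y)$, and radii $r_1(y)>\dots>r_{p_m}(y)$ at which this fatness holds, with $r_1(y)\le\lambda_m\ell$ and $r_{q+1}(y)\le\lambda_mr_q(y)$. Let
$$\xi_y=\frac{\kappa_mr_{p_m}(y)}{L+1},\qquad N_y=B(y,\xi_y).$$
Let $A_{\rm null}\supseteq E^{(s)}\setminus\mathcal E_0$ be open with $\varphi_V(A_{\rm null})\le\delta_m\rho$, and let $U=A_{\rm null}\cup\bigcup_{y\in\mathcal E_0}N_y\supseteq E^{(s)}$. By fatness of $E^{(s)}$ at $(x,\rho)$ there is a $V$-path $\gamma=\gamma_\nu$ with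
$$|\gamma(t_x)-z_x|\le\kappa_m\rho,\qquad|U\cap\gamma|_{[t_x-\rho,t_x+\rho]}>2(1-\delta_m)\rho.\tag{8.1}$$
Let $(a,b)$ be the interior of the core. Within $[t_x-\rho,t_x+\rho]$ the path is outside $U$ for a time $<2\delta_m\rho$ and in $A_{\rm null}$ for a time $\le\delta_m\rho$. So the open set of $t\in(a,b)$ with $(t,\gamma(t))\in\bigcup_yN_y$ has measure $>\ell-3\delta_m\rho\ge\ell(1-3\delta_m)$. Take a compact subset $\Theta'$ of it with $|\Theta'|\ge\ell(1-3\delta_m)$, and a finite $Y\subset\mathcal E_0$ such that the sets $\{t:(t,\gamma(t))\in N_y\}$, $y\in Y$, cover $\Theta'$ and are all nonempty. If $(t,\gamma(t))\in N_y$, then $|t-\tau_y|<\xi_y$ and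
$$|\gamma(\tau_y)-\zeta_y|\le L\xi_y+\xi_y=\kappa_mr_{p_m}(y)\le\kappa_mr_q(y)\qquad\text{for all }q.\tag{8.2}$$
This is why $N_y$ had to be small compared with the last radius.

**Step 5: the children.** We select them with almost no loss. Here $\xi_y\le r_{p_m}(y)$, so Lemma 7.1 with $p=p_m$, $\lambda=\lambda_m$ yields finitely many disjoint intervals $J=[\tau_y-r,\tau_y+r]\subset(a,b)$, each with $y\in Y$ and $r=r_q(y)$ for some $q$, and
$$\sum|J|\ge|\Theta'|-\delta_m\ell\ge\ell(1-4\delta_m).$$
For each of them let $(y,r,V_{i(y)},sk(y))$ be a child of $\nu$. By the choice of the radii it is a node of level $m+1$. Its core lies in $J$, its slope set lies in $V$, and $r\le\lambda_m\ell\le\rho/4$.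

**Step 6: the set $T$.** Starting from the root and repeating Steps 3–5, we get a tree with finitely many nodes on each level. Let $T_m$ be the union of the cores of its level-$m$ nodes. Cores of distinct nodes of the same level are disjoint, and each child's core lies in its parent's core. So the $T_m$ are compact and decreasing. The core of a child has length $(1-\varsigma_{m+1})|J|$; hence
$$|T_{m+1}|\ge(1-\varsigma_{m+1})(1-4\delta_m)|T_m|.$$
All factors are positive and $\sum(\varsigma_{m+1}+4\delta_m)<\infty$, so $T=\bigcap_mT_m$ is compact with $|T|=\lim|T_m|>0$.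

Further, let $t,s\in\mathbb R$ lie in the cores of distinct children, with radii $r,r'$, of one level-$m$ node. The intervals $J,J'$ are disjoint, and the cores omit margins of width $\varsigma_{m+1}r$ and $\varsigma_{m+1}r'$ at their ends. So
$$|t-s|\ge\varsigma_{m+1}(r+r').\tag{8.3}$$

**Step 7: the function $G$ on $T$.** We define $G$ as the limit of the node points and measure its distance from the paths of the nodes. For $t\in T$ let $\nu_m=(x_m,\rho_m,V_m,s_m)$, $m\ge0$, be the nodes whose cores contain $t$. There is one for each level, and $\nu_{m+1}$ is a child of $\nu_m$, because the core of its parent contains $t$. Write $x_m=(t_m,z_m)$, $\gamma_m=\gamma_{\nu_m}$, and pick $v_m\in V_m$. By construction $V_{m+1}\subset V_m$, $\rho_{m+1}\le\rho_m/4$, $|t-t_m|\le\rho_m$ and $|t_{m+1}-t_m|\le\rho_m$. We have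
$$|z_{m+1}-\gamma_m(t_{m+1})|\le\kappa_m\rho_{m+1},\qquad|z_{m+1}-z_m-v_m(t_{m+1}-t_m)|\le(2\kappa_m+\eta_m)\rho_m.\tag{8.4}$$
The first is (8.2). For the second, write the vector as
$$[z_{m+1}-\gamma_m(t_{m+1})]+[\gamma_m(t_{m+1})-\gamma_m(t_m)-v_m(t_{m+1}-t_m)]+[\gamma_m(t_m)-z_m].$$
The three terms are at most $\kappa_m\rho_{m+1}$, $\eta_m\rho_m$ (as $\gamma_m$ is a $V_m$-path and $\operatorname{diam}V_m\le\eta_m$) and $\kappa_m\rho_m$ (by (8.1)).

So $|z_{m+1}-z_m|\le(2\kappa_m+\eta_m+L)\rho_m$ is summable, and $z_m$ converges; let $G(t)=\lim z_m$. Also $t_m\to t$. For $l\ge m$ we have $v_l,v_m\in V_m$, so $|v_l-v_m|\le\eta_m$; and $\sum_{l\ge m}\rho_l\le2\rho_m$. Summing (8.4) over levels $l\ge m$,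
$$|G(t)-z_m-v_m(t-t_m)|\le\sum_{l\ge m}(2\kappa_l+\eta_l+\eta_m)\rho_l\le4(\kappa_m+\eta_m)\rho_m.\tag{8.5}$$
Here the nesting of the slope sets was used: the error is $\rho_m$ times a small factor and not $\rho_m$ times $L$.

Now compare with $\gamma_m$ at the finer scale $\rho_{m+1}$:
$$G(t)-\gamma_m(t)=[G(t)-z_{m+1}-v_{m+1}(t-t_{m+1})]+[z_{m+1}-\gamma_m(t_{m+1})]-[\gamma_m(t)-\gamma_m(t_{m+1})-v_{m+1}(t-t_{m+1})].$$
The first bracket is at most $4(\kappa_{m+1}+\eta_{m+1})\rho_{m+1}\le4(\kappa_m+\eta_m)\rho_{m+1}$ by (8.5) at level $m+1$, the second at most $\kappa_m\rho_{m+1}$ by (8.4), and the third at most $\eta_m\rho_{m+1}$, because $v_{m+1}\in V_m$ and $\gamma_m$ is a $V_m$-path. Hence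
$$|G(t)-\gamma_m(t)|\le5(\kappa_m+\eta_m)\rho_{m+1}.\tag{8.6}$$

**Step 8: slopes of $G$.** We show that all difference quotients of $G$ lie in $V_*+\bar B(0,\chi)$. Let $s<t$ be in $T$. Both lie in the core of the root, and if they shared a node at every level, then $|t-s|\le2\rho_m\to0$. So there is a last level $m$ at which they share a node $\nu_m$, and they lie in the cores of distinct children of it, with radii $r$ (for $t$) and $r'$ (for $s$). Apply (8.6) to $t$ and to $s$, with the same $\gamma_m$, and then (8.3):
$$\Big|\frac{G(t)-G(s)}{t-s}-\frac{\gamma_m(t)-\gamma_m(s)}{t-s}\Big|\le\frac{5(\kappa_m+\eta_m)(r+r')}{\varsigma_{m+1}(r+r')}=\frac{10\,\chi\,2^{-m-10}}{2^{-m-4}}=\frac{10}{64}\chi<\chi.$$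
As $\gamma_m$ is a $V_*$-path, the difference quotient of $G$ lies in the compact convex set $V_*+\bar B(0,\chi)$. By 2.2, $G$ extends to a $(V_*+\bar B(0,\chi))$-path $g$.

**Step 9: the graph over $T$ lies in $E$.** Let $t\in T$. The sequences $s_m\in\mathbb N^m$ extend each other, so $s_m=\sigma|m$ for some $\sigma\in\mathbb N^{\mathbb N}$. Since $x_m\in E^{(\sigma|m)}$, we have $x_m=f(\sigma_m)$ with $\sigma_m$ extending $\sigma|m$. Then $\sigma_m\to\sigma$, so $x_m\to f(\sigma)\in E$. But $x_m=(t_m,z_m)\to(t,G(t))$. Hence $(t,g(t))=(t,G(t))\in E$ for all $t\in T$. This proves Theorem 2.5, and with Section 3 also Corollary 2.6: for every $d\ge2$, every purely unrectifiable Borel set, and in particular every purely unrectifiable $G_\delta$ set, is u.p.u. $\square$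

## 9. One cone at a time, and a non-analytic set under CH

Theorem 2.5 controls slopes, so it also gives a statement for individual cones.

**Theorem 9.1.** Let $E$ be analytic, $0<\alpha<\beta<\pi/2$. If $\mathcal H^1(E\cap\gamma([0,1]))=0$ for all $\gamma\in\Gamma(C(e,\beta))$, then $E$ is $C(e,\alpha)$-null. Consequently, for each $\beta\in(0,\pi/2)$: $E$ is $C(e,\alpha)$-null for all $\alpha<\beta$ if and only if $\mathcal H^1(E\cap\gamma([0,1]))=0$ for all $\gamma\in\bigcup_{\alpha<\beta}\Gamma(C(e,\alpha))$.

*Proof.* Suppose $E$ is not $C(e,\alpha)$-null. By Proposition 2.4 we may apply Theorem 2.5 with $V=\bar B(0,\tan\alpha)$ and $0<\chi\le1$ such that $\tan\alpha+\chi\le\tan\beta$. The resulting $g$ is a $\bar B(0,\tan\beta)$-path. Cut its graph over the convex hull of $T$ into finitely many pieces over intervals of length $\le\cos\beta$. By the second part of the proof of Proposition 2.4 these are images of $C(e,\beta)$-curves. One of these intervals contains a part of $T$ of positive measure, and the curve over it meets $E$ in positive length.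

In the equivalence, "only if" holds because $\mathcal H^1(E\cap\gamma([0,1]))\le\mathcal H^1(A\cap\gamma([0,1]))\le\varepsilon$ for suitable open $A\supseteq E$ and every $\varepsilon>0$. For "if", given $\alpha<\beta$, apply the first part to $\alpha$ and some $\beta'\in(\alpha,\beta)$. $\square$

These notes do not decide whether $\beta=\alpha$ is admissible in the first part of Theorem 9.1; Example 1.2 concerns the degenerate slope set $\{0\}$ only.

Some hypothesis on $E$ is needed in Corollary 2.6, at least if one assumes the continuum hypothesis.

**Example 9.2 (assuming CH).** There is a purely unrectifiable set $E\subset\mathbb R^d$ that is not $C$-null for any cone $C$. Let $(S_\xi)_{\xi<\omega_1}$ enumerate the $\mathcal C^1$ images of compact intervals. Let $(F_\xi)_{\xi<\omega_1}$ enumerate the complements of all open $A$ such that, for some cone $C$, $\mathcal H^1(A\cap\gamma([0,1]))\le\frac12$ for all $\gamma\in\Gamma(C)$. Under CH both enumerations are possible, since there are at most continuum many curves and open sets. A unit segment in the direction of the axis $e$ of $C$ is the image of a $C$-curve,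 so each such $A$ omits at least half of each of these segments; by Fubini, each $F_\xi$ has positive Lebesgue measure. The $S_\zeta$ are Lebesgue null because $d\ge2$. So we may choose
$$x_\xi\in F_\xi\setminus\bigcup_{\zeta<\xi}S_\zeta,\qquad\xi<\omega_1,$$
and let $E=\{x_\xi:\xi<\omega_1\}$. For each $\zeta$, $E\cap S_\zeta\subset\{x_\xi:\xi\le\zeta\}$ is countable, so $\mathcal H^1(E\cap S_\zeta)=0$, and $E$ is purely unrectifiable. On the other hand no open $A$ as above contains $E$, since its complement is some $F_\xi\ni x_\xi$. So $E$ is not $C$-null for any cone $C$: the definition fails already for $\varepsilon=\frac12$.
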